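\title{Circular colorings of signed graphs and fractional arboricity}

\begin{abstract}
We prove that every signed graph $(G,\sigma)$ with at least one edge has circular chromatic number at most $2\gamma(G)$, where $\gamma(G)$ is the fractional arboricity of $G$. With Euler's formula this gives $\chi_c(G,\sigma)\le 4-\frac{4}{n-1}$ for every simple triangle-free planar graph $G$ with $n\ge 3$ vertices and at least one edge, which confirms the conjecture that signed planar graphs of girth $4$ have circular chromatic number less than $4$. The coloring is a minimizer of a weighted sum of squared errors. The error on an edge is bounded by the probability that a weighted random spanning tree avoids that edge, and the weights are chosen to make all these probabilities small at once. We also give cases of equality, bounds for planar graphs of girth at least $g$, and a refinement in terms of cycle lengths.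
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and have no loops; parallel edges are allowed unless the graph is called simple, and two parallel edges form a cycle of length $2$. A \emph{signed graph} is a pair $(G,\sigma)$ of a graph $G=(V,E)$ and a map $\sigma\colon E\to\{+,-\}$. For a real number $r\ge 2$, a \emph{circular $r$-coloring} of $(G,\sigma)$ is a map $\varphi\colon V\to[0,r)$ such that
\[
\begin{array}{ll}
|\varphi(u)-\varphi(v)|\in[1,r-1] & \text{for each positive edge } uv,\\[2pt]
|\varphi(u)-\varphi(v)|\in[0,\tfrac r2-1]\cup[\tfrac r2+1,r) & \text{for each negative edge } uv,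
\end{array}
\]
and the \emph{circular chromatic number} $\chi_c(G,\sigma)$ is the infimum of the $r\ge 2$ for which such a coloring exists.

Read $[0,r)$ as the circle $\mathbb R/r\mathbb Z$, where $a$ and $b$ are at distance $\min\{|a-b|,\,r-|a-b|\}$. The ends of a positive edge must be at distance at least $1$. The ends of a negative edge must be at distance at most $\frac r2-1$. Thus a positive edge would like its ends to be antipodal, a negative edge would like them to coincide, and both tolerate an error of $\frac r2-1$, which is the fraction $1-\frac 2r$ of a half circle. The number $\chi_c$ measures how large an error cannot be avoided: $r=2$ allows none, and $r=4$ allows half of the largest conceivable one.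

The value $4$ is a natural threshold. For $r=4$ the distance $1$ is acceptable to edges of both signs, so coloring the two sides of a bipartite graph with $0$ and $1$ shows that $\chi_c(G,\sigma)\le 4$ for every signed bipartite graph. Equality holds for the \emph{digon}, two vertices joined by a positive and a negative edge, because the distance of its two colors must lie in $[1,\frac r2-1]$. For simple planar graphs the following is known. Every signed bipartite planar graph has $\chi_c<4$, by a theorem of Kardo\v{s}, Narboni, Naserasr and Wang, and there is a sequence of signed bipartite planar graphs whose circular chromatic numbers tend to $4$. Every signed planar graph of girth at least $5$ has $\chi_c<4$; see \cite{girth5}. The conjecture posed in \cite{girth5} concerns the remaining triangle-free case: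
\begin{quote}
\emph{every signed planar graph of girth $4$ has circular chromatic number less than $4$.}
\end{quote}
The two-color argument gives nothing once there is an odd cycle. What bipartite planar graphs and planar graphs of girth $4$ or $5$ share is sparsity: a subgraph on $v\ge 3$ vertices has at most $2v-4$ edges, while the digon has $2v-2$. This suggests that edge density alone decides the question, and it does.

\begin{theorem}\label{thm:planar}
Let $G$ be a simple triangle-free planar graph with $n\ge 3$ vertices and at least one edge. Then for every signature $\sigma$,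
\[
\chi_c(G,\sigma)\le 4-\frac{4}{n-1}<4 .
\]
\end{theorem}

A graph of girth $4$ is simple and triangle-free and has at least four vertices, so the conjecture is true. By the sequence of bipartite graphs above, the constant $4$ cannot be lowered.

The relevant measure of density is the \emph{fractional arboricity}. For a graph $G$ with at least one edge it is
\[
\gamma(G)=\max\Big\{\frac{|E(H)|}{|V(H)|-1}\;:\;H\subseteq G,\ |V(H)|\ge 2\Big\}.
\]
A forest on the vertices of $H$ has at most $|V(H)|-1$ edges, so the quotient compares $H$ with the largest forest that fits in it. A single edge gives $\gamma(G)\ge 1$, forests have $\gamma=1$, and the digon has $\gamma=2$. Our main result makes no use of planarity.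

\begin{theorem}\label{thm:main}
For every signed graph $(G,\sigma)$ with at least one edge, $\chi_c(G,\sigma)\le 2\gamma(G)$.
\end{theorem}

The proof has three steps. Section~\ref{sec:potentials} unrolls the circle: a coloring becomes a real function on the vertices whose differences along edges are close to integers of prescribed parity. Section~\ref{sec:squares} shows that a weighted least-squares solution of this approximation problem has error at most $1-P_c(e)$ on each edge $e$, where $P_c(e)$ is the probability that a weighted random spanning tree contains $e$. Section~\ref{sec:weights} finds weights with every $P_c(e)$ as close to $1/\gamma(G)$ as desired, or larger. Section~\ref{sec:sparse} derives Theorem~\ref{thm:planar} and its analogues for larger girth, and Section~\ref{sec:rounding} sharpens the bounds by an integrality argument.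

\section{Colorings as approximations by potentials}\label{sec:potentials}

Fix an orientation $e=(u_e,v_e)$ of every edge. For a \emph{potential} $x\in\mathbb R^V$ define $\delta x\in\mathbb R^E$ by $\delta x(e)=x_{v_e}-x_{u_e}$. Let
\[
K_\sigma=\{k\in\mathbb Z^E:\ k_e \text{ is odd if } \sigma(e)=+ \text{ and even if } \sigma(e)=-\}.
\]
After rescaling the circle to length $2$, antipodal points differ by an odd integer and equal points by an even one, so $K_\sigma$ lists the ideal differences.

\begin{lemma}\label{lem:potential}
Let $r\ge 2$. Then $(G,\sigma)$ has a circular $r$-coloring if and only if there are $x\in\mathbb R^V$ and $k\in K_\sigma$ with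
\[
|\delta x(e)-k_e|\le 1-\tfrac 2r\qquad\text{for all } e\in E .
\]
\end{lemma}

\begin{proof}
If real numbers $a,b$ represent two points of $\mathbb R/r\mathbb Z$, the distance of the points is $\operatorname{dist}(t,r\mathbb Z)$ with $t=b-a$. Every real $t$ satisfies $\operatorname{dist}(t,r\mathbb Z)+\operatorname{dist}(t,\frac r2+r\mathbb Z)=\frac r2$. Hence the condition on a positive edge is $\operatorname{dist}(t,\frac r2+r\mathbb Z)\le\frac r2-1$, and the condition on a negative edge is $\operatorname{dist}(t,r\mathbb Z)\le\frac r2-1$. If $t=\frac r2\,\delta x(e)$, division by $\frac r2$ turns these conditions into: $\delta x(e)$ is within $1-\frac 2r$ of an odd, respectively even, integer. So a coloring $\varphi$ gives the potential $x=\frac 2r\varphi$, and a potential $x$ gives the coloring in which $\varphi(v)$ is the representative of $\frac r2x_v$ modulo $r$ in $[0,r)$.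
\end{proof}

Two consequences will be used without comment. Since $1-\frac 2r$ increases with $r$, a circular $r$-coloring yields a circular $r'$-coloring for all $r'\ge r$; so $(G,\sigma)$ has a circular $r$-coloring for every $r>\chi_c(G,\sigma)$. In a forest the equation $\delta x=k$ can be solved vertex by vertex from a root of each component, so forests have $\chi_c=2$.

The obstruction comes from cycles. Let $C$ be a cycle with $|C|$ edges and a direction of traversal, and let $\eta_e=1$ if $e\in C$ is traversed from $u_e$ to $v_e$ and $\eta_e=-1$ otherwise. Put $N_k(C)=\big|\sum_{e\in C}\eta_ek_e\big|$. The sum $\sum_{e\in C}\eta_e\,\delta x(e)$ telescopes to $0$, so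
\begin{equation}\label{eq:cycle}
N_k(C)=\Big|\sum_{e\in C}\eta_e\big(\delta x(e)-k_e\big)\Big|\le |C|\,\max_{e\in C}|\delta x(e)-k_e| .
\end{equation}
For $k\in K_\sigma$ the integer $N_k(C)$ has the parity of the number of positive edges of $C$. If this number is odd, then $N_k(C)\ge 1$, and a circular $r$-coloring forces $1\le|C|(1-\frac 2r)$. Therefore
\begin{equation}\label{eq:cyclelower}
\chi_c(C,\sigma)\ge\frac{2\ell}{\ell-1}\quad\text{if $C$ has length $\ell$ and an odd number of positive edges.}
\end{equation}

\section{The least-squares potential}\label{sec:squares}

By Lemma~\ref{lem:potential} we must make the largest entry of the error $d=\delta x-k$ small. The largest entry is an awkward quantity to minimize: it does not react to most local changes of $k$. We minimize instead a weighted sum of squares $\sum_e c_ed_e^2$ over all $x$ and $k$, because the effect on it of changing one entry of $k$ can be computed exactly. A cycle shows what this gives.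

\begin{example}\label{ex:cycle}
Let $G$ be a cycle of length $\ell\ge 2$ with any signature, oriented cyclically, and let all weights be $1$. The vectors $\delta x$ are the vectors with coordinate sum $0$. Fix $k\in K_\sigma$ with coordinate sum $N$. As $x$ varies, $d=\delta x-k$ runs through all vectors with coordinate sum $-N$, so the best $x$ spreads the error evenly: $d_e=-N/\ell$ for all $e$, and the sum of squares is $N^2/\ell$. Now let $k$ be optimal too, and add $2\varepsilon$ to $k_e$, where $\varepsilon=\pm1$. This preserves parity and replaces $N$ by $N+2\varepsilon$. After $x$ is chosen afresh, the sum of squares has changed by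
\[
\frac{(N+2\varepsilon)^2-N^2}{\ell}=-4\varepsilon d_e+\frac 4\ell .
\]
This is nonnegative for both signs, so $|d_e|\le 1/\ell$. Solving $1-\frac 2r=\frac1\ell$ gives a circular $r$-coloring with $r=\frac{2\ell}{\ell-1}$, which matches \eqref{eq:cyclelower}.

Had we kept $x$ fixed, the change would have been $(d_e-2\varepsilon)^2-d_e^2=-4\varepsilon d_e+4$, and we would have learned only that $|d_e|\le 1$. The gain from $1$ to $1/\ell$ comes from readjusting $x$, which absorbs most of the change. Note that $1/\ell$ is the proportion of spanning trees of the cycle that avoid $e$.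
\end{example}

For the rest of this section $G$ is connected with $n\ge 2$ vertices, and $\mathcal T$ is its set of spanning trees, viewed as edge sets. For weights $c\in\mathbb R_{>0}^E$ and $S\subseteq E$ write $c^S=\prod_{e\in S}c_e$, and let
\[
P_c(e)=\frac{\sum_{T\in\mathcal T,\ e\in T}c^T}{\sum_{T\in\mathcal T}c^T}
\]
be the probability that $e\in T$ when $T$ is drawn with probability proportional to $c^T$. Give $\mathbb R^E$ the inner product $\langle f,g\rangle=\sum_ec_ef_eg_e$ with norm $\|\cdot\|$. Let $B=\delta(\mathbb R^V)$, let $\Pi$ be the orthogonal projection onto $B$, and let $\mathbf 1_e\in\mathbb R^E$ be the indicator vector of $e$.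

A change of $k$ in the direction $\mathbf 1_e$ splits into $\Pi\mathbf 1_e$, which a change of potential cancels, and $(I-\Pi)\mathbf 1_e$, which remains. The next lemma computes the size of the remainder and explains why spanning trees appear.

\begin{lemma}\label{lem:distance}
For every edge $e$ we have $\|(I-\Pi)\mathbf 1_e\|^2=c_e\,(1-P_c(e))$.
\end{lemma}

\begin{proof}
We use two facts from linear algebra. First, if $b_1,\dots,b_p$ are linearly independent and $a$ is any vector, the squared distance from $a$ to their span is $\det\operatorname{Gram}(a,b_1,\dots,b_p)/\det\operatorname{Gram}(b_1,\dots,b_p)$, where $\operatorname{Gram}$ is the matrix of inner products. Indeed, subtracting from $a$ its projection to the span does not change the numerator and makes its matrix block diagonal. Second, by the Cauchy--Binet formula, the Gram determinant of the rows of a $p\times|E|$ matrix $A$ in our inner product is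
\[
\det\big(A\operatorname{diag}(c)A^{\top}\big)=\sum_{|S|=p}c^S\det(A_S)^2,
\]
where $A_S$ consists of the columns indexed by $S$.

Fix a vertex $o$. For $W\subseteq V$ let $\mathbf 1_W\in\mathbb R^V$ be its indicator vector, and let $A$ be the matrix with rows $b_v=\delta\mathbf 1_{\{v\}}$ for $v\ne o$. These rows span $B$ because $\delta\mathbf 1_V=0$. Let $|S|=n-1$. If $S$ is not a spanning tree, then $(V,S)$ is disconnected and has a component $W$ that misses $o$; the sum $\delta\mathbf 1_W$ of the rows indexed by $W$ vanishes on $S$, so $\det A_S=0$. If $S$ is a spanning tree, it has a leaf $v\ne o$, whose row in $A_S$ has a single nonzero entry $\pm1$; expanding along this row removes the leaf and its edge, and induction gives $\det A_S=\pm1$. In particular the $b_v$ are linearly independent, and their Gram determinant is $\sum_{T\in\mathcal T}c^T$.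

Let $A'$ be $A$ with the additional row $\mathbf 1_e$, and let $|S|=n$. Expanding along the new row gives $\det A'_S=0$ if $e\notin S$ and $\det A'_S=\pm\det A_{S\setminus\{e\}}$ if $e\in S$. The surviving sets are $S=T\cup\{e\}$ with $T\in\mathcal T$ and $e\notin T$, so the Gram determinant of the rows of $A'$ is $c_e\sum_{T\not\ni e}c^T$. The quotient of the two determinants is $c_e(1-P_c(e))$.
\end{proof}

\begin{proposition}\label{prop:error}
Let $(G,\sigma)$ be connected with at least two vertices. For every $c\in\mathbb R_{>0}^E$ there are $x\in\mathbb R^V$ and $k\in K_\sigma$ with $|\delta x(e)-k_e|\le 1-P_c(e)$ for all $e\in E$.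
\end{proposition}

\begin{proof}
First, $\|\delta x-k\|^2$ attains its minimum over $\mathbb R^V\times K_\sigma$, although this set is not compact. For fixed $x$ the best $k$ is found edge by edge, and
\[
F(x)=\min_{k\in K_\sigma}\|\delta x-k\|^2=\sum_{\sigma(e)=+}c_e\operatorname{dist}(\delta x(e),1+2\mathbb Z)^2+\sum_{\sigma(e)=-}c_e\operatorname{dist}(\delta x(e),2\mathbb Z)^2 .
\]
The function $F$ is continuous, and $F(x+2z)=F(x)$ for $z\in\mathbb Z^V$ since $\delta(2z)\in 2\mathbb Z^E$. So the minimum of $F$ on the cube $[0,2]^V$ is a global minimum.

Let $(x,k)$ be a minimizing pair and $d=\delta x-k$. For $k'\in K_\sigma$ put $D(k')=\min_{y}\|\delta y-k'\|^2=\|(I-\Pi)k'\|^2$. Optimality in $x$ says that $\delta x$ is the point of $B$ nearest to $k$; hence $\delta x=\Pi k$, the error $d=-(I-\Pi)k$ is orthogonal to $B$, and $D(k)=\|d\|^2$. Joint optimality says that $D(k)\le D(k')$ for all $k'\in K_\sigma$.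

Fix an edge $e$ and $\varepsilon=\pm1$, and take $k'=k+2\varepsilon\mathbf 1_e\in K_\sigma$. Then $(I-\Pi)k'=-d+2\varepsilon(I-\Pi)\mathbf 1_e$. Since $d\perp B$, we have $\langle d,(I-\Pi)\mathbf 1_e\rangle=\langle d,\mathbf 1_e\rangle=c_ed_e$, and Lemma~\ref{lem:distance} gives
\[
0\le D(k')-D(k)=-4\varepsilon c_ed_e+4c_e\,(1-P_c(e)).
\]
Thus $\varepsilon d_e\le 1-P_c(e)$ for both signs $\varepsilon$.
\end{proof}

The signature enters only through the fact that $K_\sigma$ is closed under adding $\pm2\,\mathbf 1_e$, which is why the bound does not depend on $\sigma$.

\section{Weights that put every edge in many trees}\label{sec:weights}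

Proposition~\ref{prop:error} gives a circular $r$-coloring as soon as $P_c(e)\ge\frac 2r$ for all $e$, so we want weights that make $\min_eP_c(e)$ large. There is a ceiling. A spanning tree has at most $|V(H)|-1$ edges in a subgraph $H$, so $\sum_{e\in E(H)}P_c(e)\le|V(H)|-1$, and a densest $H$ gives $\min_eP_c(e)\le 1/\gamma(G)$ for every $c$. Unit weights need not come close to this ceiling.

\begin{example}\label{ex:diamond}
Let $G$ be $K_4$ minus an edge, that is, a $4$-cycle with a chord $f$. Subgraphs on $2,3,4$ vertices have at most $1,3,5$ edges, so $\gamma(G)=\frac53$. Four spanning trees contain $f$ (join each of the other two vertices to an end of $f$) and four avoid it. With weight $a$ on $f$ and $1$ elsewhere, $P_c(f)=\frac{a}{a+1}$. For $a=1$ this is $\frac12$, and Proposition~\ref{prop:error} yields only $r=4$. For $a=\frac32$ it is $\frac35$; the other four edges are equivalent under symmetry and the five probabilities sum to $3$, so all of them equal $\frac35=1/\gamma(G)$, and we obtain $r=\frac{10}3$.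
\end{example}

We show that the ceiling can always be approached. We first find some distribution on spanning trees with large edge probabilities, and then replace it by one of the product form $c^T$, which is the only form that Lemma~\ref{lem:distance} can use. Again $G$ is connected with at least two vertices. The \emph{marginals} of a probability distribution $\mu$ on $\mathcal T$ are the numbers $p_e=\sum_{T\ni e}\mu_T$, and for $t\in\mathbb R^E$ we write $t(T)=\sum_{e\in T}t_e$.

\begin{lemma}\label{lem:minimax}
Some probability distribution on $\mathcal T$ has all marginals at least $1/\gamma(G)$.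
\end{lemma}

\begin{proof}
Von Neumann's minimax theorem states that for a real matrix $(a_{ij})$,
\[
\max_\mu\min_j\sum_i\mu_ia_{ij}=\min_q\max_i\sum_ja_{ij}q_j,
\]
where $\mu$ and $q$ range over probability distributions on the rows and on the columns. For the $0$--$1$ matrix with $a_{Te}=1$ exactly when $e\in T$, it reads $\max_\mu\min_ep_e=\min_q\max_Tq(T)$. So it suffices to find, for each probability distribution $q$ on $E$, a spanning tree $T^*$ with $q(T^*)\ge1/\gamma$, where $\gamma=\gamma(G)$.

Build $T^*$ by Kruskal's algorithm: scan the edges in order of nonincreasing $q_e$ and keep an edge unless it closes a cycle with the edges already kept. For $\tau>0$ let $E_\tau=\{e:q_e\ge\tau\}$. This set is an initial segment of the order, and each rejected edge of $E_\tau$ closes a cycle with kept edges of $E_\tau$. Hence $T^*\cap E_\tau$ is a maximal forest of $(V,E_\tau)$, and it restricts to a spanning tree on each component. If $H_1,H_2,\dots$ are the components with at least two vertices, the definition of $\gamma$ gives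
\[
|T^*\cap E_\tau|=\sum_i\big(|V(H_i)|-1\big)\ge\frac1\gamma\sum_i|E(H_i)|=\frac{|E_\tau|}{\gamma}.
\]
Each $q_e$ is the length of the interval of $\tau>0$ with $e\in E_\tau$. Therefore
\[
q(T^*)=\int_0^\infty|T^*\cap E_\tau|\,d\tau\ \ge\ \frac1\gamma\int_0^\infty|E_\tau|\,d\tau=\frac1\gamma\sum_eq_e=\frac1\gamma .\qedhere
\]
\end{proof}

To solve $P_c(e)=p_e$ for $c$, write $c_e=\exp(t_e)$, so that $c^T=\exp t(T)$. Then $P_c(e)$ is the partial derivative in $t_e$ of $\log\sum_T\exp t(T)$, and the equations say that a certain function has a critical point. The task is to show that this function has a minimum.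

\begin{lemma}\label{lem:product}
Let $\mu$ be a probability distribution on $\mathcal T$ with $\mu_T>0$ for all $T$ and with marginals $p_e$. Then there is $c\in\mathbb R_{>0}^E$ with $P_c(e)=p_e$ for all $e$.
\end{lemma}

\begin{proof}
Define the smooth function
\[
\Phi(t)=\log\sum_T\exp t(T)-\sum_ep_et_e=\log\sum_T\exp t(T)-\sum_T\mu_T\,t(T)\qquad(t\in\mathbb R^E).
\]
Its partial derivative in $t_e$ is $P_c(e)-p_e$ with $c_e=\exp(t_e)$, so it suffices to show that $\Phi$ attains its minimum. Let $M(t)=\max_Tt(T)$, let $\nu(t)=\max_{T,T'}|t(T)-t(T')|$, and let $m=\min_T\mu_T>0$. Then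
\[
\Phi(t)\ge M(t)-\sum_T\mu_T\,t(T)=\sum_T\mu_T\big(M(t)-t(T)\big)\ge m\,\nu(t),
\]
where the last step keeps only the term of a tree that minimizes $t(T)$. As a maximum of absolute values of linear forms, $\nu$ is a seminorm; it vanishes exactly on the subspace $Z$ of those $t$ for which $t(T)$ is the same for all $T$. If $z\in Z$ has common value $a$, adding $z$ to $t$ adds $a$ to both terms of $\Phi$, so $\Phi(t+z)=\Phi(t)$. On a subspace $W$ complementary to $Z$ the seminorm $\nu$ is a norm, so the sets $\{t\in W:\Phi(t)\le s\}$ are compact and $\Phi$ attains a minimum on $W$. By the invariance under $Z$ this is a minimum on $\mathbb R^E$.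
\end{proof}

\begin{proposition}\label{prop:weights}
Let $G$ be connected with at least two vertices. For every $\alpha<1/\gamma(G)$ there is $c\in\mathbb R_{>0}^E$ with $P_c(e)>\alpha$ for all $e$.
\end{proposition}

\begin{proof}
Let $\mu$ be as in Lemma~\ref{lem:minimax} and let $\upsilon$ be the uniform distribution on $\mathcal T$. For $0<\theta<1$ the mixture $(1-\theta)\mu+\theta\upsilon$ is positive on every tree and has marginals at least $(1-\theta)/\gamma(G)$, which exceeds $\alpha$ for small $\theta$. Apply Lemma~\ref{lem:product}.
\end{proof}

\begin{remark}
One cannot ask for $P_c(e)\ge1/\gamma(G)$. Take two parallel edges $e_1,e_2$ between $a$ and $b$, together with edges $ay$ and $yb$. Here $\gamma=2$. A tree contains at most one of $e_1,e_2$, and the tree $\{ay,yb\}$ contains neither and has positive probability, so $P_c(e_1)+P_c(e_2)<1$ for every $c$. This also shows that Lemma~\ref{lem:product} fails without the positivity of $\mu$.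
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r>2\gamma(G)$; then $r>2$. We color each component of $G$ separately. An isolated vertex may receive any color. A component $G'$ with an edge has $\gamma(G')\le\gamma(G)$, so $\frac2r<1/\gamma(G')$, and Proposition~\ref{prop:weights} gives weights $c$ on $G'$ with $P_c(e)>\frac2r$ for all edges $e$. Proposition~\ref{prop:error} gives $x$ and $k$ with $|\delta x(e)-k_e|\le1-P_c(e)<1-\frac2r$, and Lemma~\ref{lem:potential} turns them into a circular $r$-coloring of $G'$. So $(G,\sigma)$ has a circular $r$-coloring for every $r>2\gamma(G)$.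
\end{proof}

\begin{example}[equality in Theorem~\ref{thm:main}]\label{ex:tight}
(a) Let $K_n$, $n\ge2$, have all edges positive. A subgraph on $v$ vertices has at most $\binom v2$ edges, so $\gamma=\frac n2$ and $\chi_c\le n$. The $n$ colors cut the circle into $n$ arcs, each at least as long as the distance of its endpoints, which is at least $1$; so $r\ge n$ and $\chi_c=n=2\gamma$.

(b) Let $C$ be a cycle of length $\ell\ge2$ with an odd number of positive edges. Its proper subgraphs are forests, so $\gamma=\frac{\ell}{\ell-1}$, and \eqref{eq:cyclelower} gives $\chi_c=\frac{2\ell}{\ell-1}=2\gamma$.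
\end{example}

\section{Sparse graphs and planar graphs}\label{sec:sparse}

Theorem~\ref{thm:main} gives $\chi_c<4$ whenever $\gamma<2$, and this is a condition on edge counts only.

\begin{corollary}\label{cor:sparse}
If $|E(H)|\le2|V(H)|-3$ for every $H\subseteq G$ with $|V(H)|\ge2$, then $\chi_c(G,\sigma)<4$ for every $\sigma$.
\end{corollary}

\begin{proof}
If $G$ has no edge, then $\chi_c=2$. Otherwise let $n=|V(G)|$. A subgraph on $v\ge2$ vertices has quotient at most $\frac{2v-3}{v-1}=2-\frac1{v-1}$, so $\gamma(G)\le2-\frac1{n-1}<2$.
\end{proof}

The digon shows that $2|V(H)|-3$ cannot be replaced by $2|V(H)|-2$. Simple planar graphs show it too.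

\begin{example}\label{ex:wheel}
Let $G$ be an odd wheel, a cycle of odd length (the rim) together with a hub adjacent to all rim vertices, with all edges positive; the smallest one is $K_4$. A subgraph with the hub and $j$ rim vertices has at most $j$ spokes and $j$ rim edges, and a subgraph without the hub on $v\ge2$ vertices has at most $v\le2v-2$ edges. So $|E(H)|\le2|V(H)|-2$ throughout, $\gamma\le2$, and $\chi_c\le4$. Suppose there is a circular $r$-coloring with $r<4$. Rotate the circle so that the hub has color $0$; then all rim colors lie in $[1,r-1]$. Two colors both in $[1,\frac r2]$, or both in $(\frac r2,r-1]$, differ by at most $\frac r2-1<1$. So adjacent rim vertices lie in different intervals, which is impossible on an odd cycle. Hence $\chi_c=4$. In particular Theorem~\ref{thm:planar} fails if triangles are allowed, just as it fails for the digon if parallel edges are allowed.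
\end{example}

Planarity is used only in the following count.

\begin{lemma}\label{lem:euler}
Let $g\ge3$, and let $G$ be a simple planar graph with $n$ vertices and girth at least $g$ that contains a cycle. Then
$\gamma(G)\le\dfrac{g}{g-2}\cdot\dfrac{n-2}{n-1}$.
\end{lemma}

\begin{proof}
Let $H\subseteq G$ have $v$ vertices and contain a cycle, so $v\ge g$. Joining different components by new edges preserves planarity and creates no cycle, so in bounding the number $m$ of edges we may assume that $H$ is connected. Draw $H$ in the plane with $f$ faces. Since $H$ contains a cycle, the boundary of each face contains a cycle and so has at least $g$ edges, while each edge lies on at most two faces; thus $gf\le2m$. Euler's formula $v-m+f=2$ gives $m\le\frac g{g-2}(v-2)$. So the quotient of $H$ is at most $h(v)=\frac g{g-2}\cdot\frac{v-2}{v-1}$. The function $h$ increases with $v$, and $g\le v\le n$, so $h(v)\le h(n)$. An acyclic subgraph has quotient at most $1<\frac g{g-1}=h(g)\le h(n)$.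
\end{proof}

Theorem~\ref{thm:main} and Lemma~\ref{lem:euler} give at once:

\begin{corollary}\label{cor:girth}
Let $g\ge3$, and let $G$ be a simple planar graph with $n$ vertices and girth at least $g$ that contains a cycle. Then for every $\sigma$,
\[
\chi_c(G,\sigma)\le\frac{2g}{g-2}\cdot\frac{n-2}{n-1}<\frac{2g}{g-2}.
\]
\end{corollary}

For $n=g$ the bound is $\frac{2g}{g-1}$, and it is attained by the cycle of Example~\ref{ex:tight}(b) with $\ell=g$. Girth at least $5$ gives $\chi_c<\frac{10}3$, and girth at least $6$ gives $\chi_c<3$.

\begin{proof}[Proof of Theorem~\ref{thm:planar}]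
If $G$ is a forest, then $\chi_c(G,\sigma)=2\le4-\frac4{n-1}$ because $n\ge3$. Otherwise $G$ contains a cycle and has girth at least $4$, and Corollary~\ref{cor:girth} with $g=4$ gives $\chi_c(G,\sigma)\le4\cdot\frac{n-2}{n-1}=4-\frac4{n-1}$.
\end{proof}

For $n=4$ the bound $\frac83$ is attained by a $4$-cycle with an odd number of positive edges. A simple bipartite planar graph with $\chi_c\ge3$ is not a forest and has even girth less than $6$, so the bipartite graphs with $\chi_c\to4$ from the introduction eventually have girth exactly $4$. Thus $4$ is the best constant also for graphs of girth $4$.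

\section{Rounding along cycles}\label{sec:rounding}

Inequality \eqref{eq:cycle} bounds an integer by a real number, so something can be gained by rounding. The idea is to keep the vector $k$ that Theorem~\ref{thm:main} provides and to choose a new potential that minimizes the largest error for this $k$. That optimum is governed by the integers $N_k(C)$, through the following standard fact on systems of difference constraints.

\begin{lemma}\label{lem:difference}
Let $\vec D$ be a finite directed multigraph on $V$ with real arc weights in which no directed cycle has negative total weight. Then there is $y\in\mathbb R^V$ with $y_b-y_a\le w$ for every arc from $a$ to $b$ of weight $w$.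
\end{lemma}

\begin{proof}
Let $y_v$ be the least weight of a directed walk ending at $v$, the empty walk included. It exists: deleting a directed cycle from a walk does not increase the weight, so only the finitely many paths matter. Appending an arc from $a$ to $b$ of weight $w$ to a best walk ending at $a$ gives $y_b\le y_a+w$.
\end{proof}

\begin{theorem}\label{thm:integral}
If $G$ contains a cycle, then for every $\sigma$,
\[
\chi_c(G,\sigma)\le\max_\ell\ \frac{2\ell}{\ell-\big\lfloor\big(1-\frac1{\gamma(G)}\big)\ell\big\rfloor},
\]
where the maximum is over the lengths $\ell$ of the cycles of $G$.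
\end{theorem}

Deleting the floor brackets turns each term into $2\gamma(G)$, so this bound is never weaker than Theorem~\ref{thm:main}.

\begin{proof}
Put $\beta=1-1/\gamma(G)<1$. Choose $\rho\in(\beta,1)$ with $\rho\ell<\lfloor\beta\ell\rfloor+1$ for $\ell=1,\dots,|V|$; this is possible because $\beta\ell<\lfloor\beta\ell\rfloor+1$. Then $\lfloor\rho\ell\rfloor=\lfloor\beta\ell\rfloor$ for these $\ell$. The number $\frac2{1-\rho}$ exceeds $\frac2{1-\beta}=2\gamma(G)$, so Theorem~\ref{thm:main} and Lemma~\ref{lem:potential} give $x$ and $k\in K_\sigma$ with $|\delta x(e)-k_e|\le\rho$ for all $e$. By \eqref{eq:cycle} the integer $N_k(C)$ is at most $\rho|C|$, hence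
\[
N_k(C)\le\lfloor\beta|C|\rfloor\qquad\text{for every cycle } C .
\]

Let $\rho^*=\max_CN_k(C)/|C|$, so $0\le\rho^*\le\beta<1$. The system $|\delta y(e)-k_e|\le\rho^*$ $(e\in E)$ consists of the constraints
\[
y_{v_e}-y_{u_e}\le k_e+\rho^*,\qquad y_{u_e}-y_{v_e}\le-k_e+\rho^* ,
\]
that is, of an arc from $u_e$ to $v_e$ of weight $k_e+\rho^*$ and an arc back of weight $-k_e+\rho^*$. A directed cycle either consists of the two arcs of one edge, with weight $2\rho^*\ge0$, or traverses a cycle $C$ of $G$, with weight $\rho^*|C|+\sum_{e\in C}\eta_ek_e\ge\rho^*|C|-N_k(C)\ge0$. By Lemma~\ref{lem:difference} the system has a solution, and Lemma~\ref{lem:potential} gives a circular $r$-coloring with $r=\frac2{1-\rho^*}$. If $C$ attains $\rho^*$ and has length $\ell$, then $r=\frac{2\ell}{\ell-N_k(C)}\le\frac{2\ell}{\ell-\lfloor\beta\ell\rfloor}$.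
\end{proof}

\begin{corollary}\label{cor:refined}
Let $G$ be a simple graph with $n$ vertices that contains a cycle, and let $\sigma$ be any signature.
\begin{enumerate}
\item[(a)] If $|E(H)|\le2|V(H)|-3$ for every $H\subseteq G$ with $|V(H)|\ge2$, then $\chi_c(G,\sigma)\le4-\dfrac2{\lfloor(n+1)/2\rfloor}$.
\item[(b)] If $G$ is bipartite and planar, then $\chi_c(G,\sigma)\le4-\dfrac4{\lfloor(n+2)/2\rfloor}$.
\item[(c)] If $G$ is triangle-free and planar and $n\ge5$, then $\chi_c(G,\sigma)\le4-\dfrac2{\lfloor(n-1)/2\rfloor}$; this is $4-\frac4{n-1}$ for odd $n$ and $4-\frac4{n-2}$ for even $n$.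
\end{enumerate}
\end{corollary}

The bound in (b) is the bound of Kardo\v{s}, Narboni, Naserasr and Wang. Part (c) needs $n\ge5$: for $n=4$ its formula gives $2$, while the correct bound is $\frac83$.

\begin{proof}
Let $\beta=1-1/\gamma(G)$, and for a cycle length $\ell$ define the \emph{saving} $s(\ell)=4-\frac{2\ell}{\ell-\lfloor\beta\ell\rfloor}$. By Theorem~\ref{thm:integral}, $\chi_c\le4-\min_\ell s(\ell)$. In all three cases $\gamma(G)<2$, by the proof of Corollary~\ref{cor:sparse} in (a) and by Lemma~\ref{lem:euler} with $g=4$ in (b) and (c). So $\beta<\frac12$ and $\lfloor\beta\ell\rfloor<\frac\ell2$. For odd $\ell$ this gives $\lfloor\beta\ell\rfloor\le\frac{\ell-1}2$, and for even $\ell$ it gives $\lfloor\beta\ell\rfloor\le\frac\ell2-1$. Hence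
\begin{equation}\label{eq:saving}
s(\ell)\ge4-\frac{4\ell}{\ell+1}=\frac4{\ell+1}\quad(\ell\text{ odd}),\qquad
s(\ell)\ge4-\frac{4\ell}{\ell+2}=\frac8{\ell+2}\quad(\ell\text{ even}).
\end{equation}

(a) The required saving is $\frac4{n+1}$ for odd $n$ and $\frac4n$ for even $n$. An odd $\ell$ is at most $n$, and at most $n-1$ if $n$ is even, so $\frac4{\ell+1}$ suffices. An even $\ell$ saves at least $\frac8{n+2}$, and $\frac8{n+2}\ge\frac4n$ for $n\ge2$.

(b) Every $\ell$ is even and at most $2\lfloor n/2\rfloor$, so $s(\ell)\ge\frac8{2\lfloor n/2\rfloor+2}=\frac4{\lfloor(n+2)/2\rfloor}$.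

(c) Long odd cycles need a better estimate than \eqref{eq:saving}. Lemma~\ref{lem:euler} gives $\gamma(G)\le\frac{2(n-2)}{n-1}$, so $\beta\le\frac12-\frac1{2(n-2)}$. For odd $\ell\in\{n-1,n\}$ we have $\ell>n-2$, so $\beta\ell\le\frac\ell2-\frac\ell{2(n-2)}<\frac{\ell-1}2$. Hence $\lfloor\beta\ell\rfloor\le\frac{\ell-3}2$ and $s(\ell)\ge4-\frac{4\ell}{\ell+3}=\frac{12}{\ell+3}$.

Let $n$ be odd; the required saving is $\frac4{n-1}$. An odd $\ell\le n-2$ saves at least $\frac4{n-1}$. The length $\ell=n$ saves at least $\frac{12}{n+3}$, and an even $\ell\le n-1$ saves at least $\frac8{n+1}$; both are at least $\frac4{n-1}$ for $n\ge3$.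

Let $n$ be even, so $n\ge6$; the required saving is $\frac4{n-2}$. An odd $\ell\le n-2$ is at most $n-3$ and saves at least $\frac4{n-2}$. The length $\ell=n-1$ saves at least $\frac{12}{n+2}$, and an even $\ell\le n$ saves at least $\frac8{n+2}$. Finally $\frac{12}{n+2}>\frac8{n+2}\ge\frac4{n-2}$, where the last inequality is equivalent to $n\ge6$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{girth5}
\emph{Every signed planar graph of girth 5 has circular chromatic number strictly less than 4},
\texttt{https://cfc.nankai.edu.cn/\allowbreak\_upload/\allowbreak article/\allowbreak files/\allowbreak d0/\allowbreak e0/\allowbreak 14bed57849dab44905b374017424/\allowbreak ddefdc84-e55b-4167-\allowbreak a494-5cf5aec822ff.pdf}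

\end{thebibliography}
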